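\title{Reality and interlacing of the zeros of Sobolev orthogonal polynomials of Jacobi type}

\begin{abstract}
Let $S_n$ be the monic polynomials orthogonal with respect to $\int_{-1}^1 uv\,w\,dx+\gamma\int_{-1}^1 u'v'\,w\,dx$, where $w=(1-x)^\alpha(1+x)^\beta$, $\alpha,\beta>-1$ and $\gamma>0$. We prove that all zeros of $S_n$ are real and simple and that the zeros of $S_n$ and of $S_{n+1}$ that lie in $(-1,1)$ strictly interlace. We also determine which zeros leave $(-1,1)$, and we show that the full zero sets need not interlace. The proof deforms $\gamma$ from $0$ and excludes common zeros of $S_n$ and $S_{n+1}$. A common zero forces a linear relation among vectors of a plane. These vectors lie in a half-plane in a known order, while a Descartes-type count gives the signs of the coefficients, and the two are incompatible.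
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\alpha,\beta>-1$ and $\gamma>0$, let $w(x)=(1-x)^\alpha(1+x)^\beta$ be the Jacobi weight, and consider on real polynomials the Sobolev inner product
\begin{equation}\label{eq:sobolev}
(u,v)_S=\int_{-1}^1 u(x)v(x)\,w(x)\,dx+\gamma\int_{-1}^1 u'(x)v'(x)\,w(x)\,dx .
\end{equation}
It is positive definite, so there is a unique sequence of monic polynomials $S_n=S_n^{(\alpha,\beta)}(\cdot\,;\gamma)$, $\deg S_n=n$, orthogonal with respect to it. These are the Sobolev orthogonal polynomials of Jacobi type. We ask where their zeros lie.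

For $\gamma=0$ we recover the monic Jacobi polynomials $J_n$, whose zeros are simple, lie in $(-1,1)$ and interlace from one degree to the next. The usual proofs rest on the symmetry of multiplication by $x$. For $\gamma>0$ this symmetry is lost: $(xu,v)_S-(u,xv)_S=\gamma\int(uv'-u'v)\,w$, which is not zero for $u=1$, $v=x$. The opposite limit suggests what to expect. As $\gamma\to\infty$ the derivative term dominates, and for $n\ge3$ the polynomial $S_n$ tends to the antiderivative $Q_n$ of $nJ_{n-1}$ with $\int Q_nw=0$ (Section~\ref{sec:location}). The zeros of $Q_n$ are again real and simple, but $Q_n(1)$ has the sign of $\alpha$, so for $\alpha<0$ the largest zero of $Q_n$ exceeds $1$ (Lemma~\ref{lem:Qzeros}). One therefore expects real zeros throughout, with one zero able to cross $1$ if $\alpha<0$ and one able to cross $-1$ if $\beta<0$.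

\begin{example}\label{ex:cheb}
Let $\alpha=\beta=-\frac12$. The weight is even, so $S_n$ has the parity of $n$, and the moments of $x^2,x^4,x^6$ for $w/\int w$ are $\frac12,\frac38,\frac5{16}$. Hence $S_2=x^2-\frac12$. For $S_3=x^3-cx$ the condition $(S_3,x)_S=0$ reads $\frac38-\frac c2+\gamma(\frac32-c)=0$. The condition $(S_4,1)_S=0$ gives $S_4=x^4-ax^2+\frac a2-\frac38$, and $(S_4,S_2)_S=0$ reads $(\frac18+3\gamma)-a(\frac18+2\gamma)=0$. Thus
\[
c=\frac{3+12\gamma}{4+8\gamma},\qquad a=\frac{1+24\gamma}{1+16\gamma},\qquad S_3(1)=\frac{1-4\gamma}{4+8\gamma},\qquad S_4(1)=\frac{1-16\gamma}{8(1+16\gamma)} .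
\]
The largest zero of $S_4$ crosses $1$ at $\gamma=\frac1{16}$, before that of $S_3$, which equals $1$ at $\gamma=\frac14$. The value $S_4(\sqrt c)=c^2-ac+\frac a2-\frac38$ is $-\frac1{16}$ at $\gamma=0$ and tends to $\frac38$ as $\gamma\to\infty$. So for some $\gamma$ the polynomials $S_3$ and $S_4$ have a common zero, and for large $\gamma$ the largest zero of $S_3$ lies to the right of all zeros of $S_4$. Interlacing can only be expected after the outer zeros are discarded.
\end{example}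

Two conjectures on these zeros appear in \cite{BS} as Conjectures 3.1 and 3.2. They are stated for $\beta\ge\alpha>-1$, which is no loss of generality because $S_n^{(\beta,\alpha)}(x;\gamma)=(-1)^nS_n^{(\alpha,\beta)}(-x;\gamma)$. Conjecture 3.1, based on numerical evidence, asserts:
\begin{itemize}
\item[(i)] all zeros of $S_n$ are real and distinct;
\item[(ii)] if $\alpha\ge0$ and $\beta\ge0$, all zeros lie in $(-1,1)$;
\item[(iii)] if $\alpha<0\le\beta$, all zeros lie in $(-1,1)$ except, from some $n$ on, one zero, which is larger than $1$;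
\item[(iv)] if $\alpha<0$ and $\beta<0$, all zeros lie in $(-1,1)$ except, from some $n$ on, two zeros, one larger than $1$ and one less than $-1$.
\end{itemize}
Parts (i), (ii) and (iv) were known in the Gegenbauer case $\alpha=\beta$; the conjecture was not known in general. Conjecture 3.2 asserts that the zeros of $S_{n+1}$ interlace with those of $S_n$, except for the extreme zeros outside $(-1,1)$ in cases (iii) and (iv).

\subsection{Results}

Two finite sets of real numbers \emph{strictly interlace} if they are disjoint and, when their union is listed in increasing order, elements of the two sets alternate. Our main result proves Conjecture 3.2 in this precise form, together with Conjecture 3.1(i). The normalization $\beta\ge\alpha$ is not needed, and the indices $n$ at which $S_n$ and $S_{n+1}$ have different numbers of zeros outside $(-1,1)$ are included.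

\begin{theorem}\label{thm:main}
Let $\alpha,\beta>-1$, $\gamma>0$, $n\ge1$. All zeros of $S_n$ and of $S_{n+1}$ are real and simple, and the zeros of $S_n$ in $(-1,1)$ and the zeros of $S_{n+1}$ in $(-1,1)$ strictly interlace.
\end{theorem}

\begin{theorem}\label{thm:location}
If $\alpha\ge0$, all zeros of every $S_n$ are less than $1$. If $\alpha<0$, there is an integer $N_+\ge2$, depending on $\alpha,\beta,\gamma$, such that the largest zero of $S_n$ is $<1$ for $n<N_+$, is $\ge1$ for $n=N_+$, and is $>1$ for $n>N_+$; all other zeros are $<1$. The mirror statement holds at $-1$, with $\beta$ in place of $\alpha$, the smallest zero in place of the largest, and an index $N_-$.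
\end{theorem}

Thus parts (i) and (ii) of Conjecture 3.1 hold, and parts (iii) and (iv) hold with one proviso: at the single index $n=N_\pm$ the exiting zero may be exactly $\pm1$. This does occur for suitable $\gamma$ (Example~\ref{ex:cheb} and Remark~\ref{rem:proviso}).

\begin{theorem}\label{thm:nofull}
Let $\alpha<0$ and $n\ge3$. For all large $\gamma$ the largest zero $z$ of $S_n$ and the largest zero $y$ of $S_{n+1}$ satisfy $1<y<z$. In particular the full zero sets of $S_n$ and $S_{n+1}$ do not interlace.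
\end{theorem}

\subsection{The method}

We move $\gamma$ from $0$, where interlacing is classical. The picture persists as long as a zero of $S_n$ does not meet a zero of $S_{n+1}$ in the region that matters, and as long as zeros cross $\pm1$ in the right order. Section~\ref{sec:deform} reduces Theorem~\ref{thm:main} to these two statements.

A common zero $\xi$ of $S_n$ and $S_{n+1}$ makes the reproducing kernel $E$ at $\xi$ drop two degrees. A substitute for the Christoffel--Darboux formula then gives $(x-\xi)\,\mathcal GE=uQ_{n+2}-vQ_{n+1}$ for an explicit second-order operator $\mathcal G$ that raises degrees by two. The right side is determined by $\xi$ up to a scalar and does not involve $\gamma$, whereas membership in the range of $\mathcal G$ imposes two linear conditions. These conditions form one vector relation in a plane $\mathbb V$ (Section~\ref{sec:kernel}). Section~\ref{sec:plane} shows that the vectors in this relation form a fan, that is, turn in one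 direction through an angle less than $\pi$. Section~\ref{sec:coeff} finds the signs of the coefficients by counting zeros of $uQ_{n+2}-vQ_{n+1}$ in $[-1,1]$. Section~\ref{sec:nocommon} combines the two, and Section~\ref{sec:exit} treats the crossing of $\pm1$ with the same tools. Theorems~\ref{thm:location} and~\ref{thm:nofull} are proved in Section~\ref{sec:location}.

\section{Jacobi polynomials and the limit polynomials $Q_j$}\label{sec:jacobi}

\subsection{Notation and standard facts}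

Throughout, $\alpha,\beta>-1$ and $\sigma=\alpha+\beta>-2$. Integrals are over $(-1,1)$ with respect to $dx$, $\Pi_m$ is the space of real polynomials of degree at most $m$, $(a)_k=a(a+1)\cdots(a+k-1)$, $\binom ak=(a-k+1)_k/k!$, and $\mathbf 1_{\mathcal A}$ is $1$ or $0$ according as the statement $\mathcal A$ is true or false. Put $\nu_n=(S_n,S_n)_S$ and
\[
\tau=x-1,\qquad \omega=x+1,\qquad \varphi=1-x^2=-\tau\omega,\qquad \psi=\beta-\alpha-\sigma x=-(\alpha\omega+\beta\tau).
\]
Then $w'=\psi w/\varphi$, $\psi(1)=-2\alpha$, $\psi(-1)=2\beta$. The first-order operators $\mathfrak du=\varphi u'+\psi u$ and $\mathfrak d_1h=\varphi h'+(\varphi'+\psi)h$ encode differentiation against the weight: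
\begin{equation}\label{eq:dops}
(wu)'=\mathfrak du\,\frac w\varphi,\qquad (\varphi wh)'=\mathfrak d_1h\;w,\qquad \mathfrak d(\varphi h)=\varphi\,\mathfrak d_1h .
\end{equation}
The polynomials $\tau^p\omega^{m-p}$, $0\le p\le m$, form a basis of $\Pi_m$, and the coefficient of $x^m$ in $\sum c_p\tau^p\omega^{m-p}$ is $\sum c_p$.

Let $J_n$ be the monic orthogonal polynomials for $w$ and $h_n=\int J_n^2w$. We use the following textbook facts.
\begin{itemize}
\item[(J1)] The zeros of $J_n$ are simple and lie in $(-1,1)$, and the zeros of $J_n$ and $J_{n+1}$ strictly interlace.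
\item[(J2)] $h_n\le\int p^2w$ for every monic $p$ of degree $n$.
\item[(J3)] $\mathfrak d_1(J_n')=-n(n+\sigma+1)J_n$ (Jacobi's equation).
\item[(J4)] For $a,b>-1$ the polynomial $P_n^{(a,b)}=2^{-n}\sum_{p=0}^n\binom{n+a}{n-p}\binom{n+b}p\tau^p\omega^{n-p}$ is orthogonal to $\Pi_{n-1}$ for the weight $(1-x)^a(1+x)^b$, has leading coefficient $(n+a+b+1)_n/(2^nn!)$, and satisfies Rodrigues' formula
\[
P_n^{(a,b)}\,(1-x)^a(1+x)^b=\frac{(-1)^n}{2^nn!}\,\frac{d^n}{dx^n}\big[(1-x)^{a+n}(1+x)^{b+n}\big].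
\]
\end{itemize}
By (J4), $J_n(1)=2^n(\alpha+1)_n/(n+\sigma+1)_n$ and $J_n(-1)=(-2)^n(\beta+1)_n/(n+\sigma+1)_n$.

\subsection{The polynomials $Q_j$ and $\Phi$}

For $j\ge3$ we have $j+\sigma-1>0$, and we put
\[
Q_j=-\frac{1}{j+\sigma-1}\,\mathfrak dJ_{j-1},\qquad \lambda_j=j(j+\sigma-1)>0 .
\]
The polynomial $Q_j$ is monic of degree $j$. Since $(\mathfrak dJ)'=\mathfrak d_1(J')-\sigma J$ and $(j-1)(j+\sigma)+\sigma=\lambda_j$, fact (J3) gives
\begin{equation}\label{eq:Qprime}
Q_j'=jJ_{j-1},\qquad \varphi Q_j''+\psi Q_j'=-\lambda_jQ_j .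
\end{equation}
The end values of $Q_j$ carry factors $\alpha$ and $\beta$, which we split off so that information survives when $\alpha$ or $\beta$ vanishes:
\begin{equation}\label{eq:Qends}
\begin{gathered}
Q_j(1)=\alpha Q_j^+,\qquad Q_j(-1)=\beta Q_j^-,\qquad Q_j'(1)=\tfrac12\lambda_jQ_j^+,\\
Q_j^+=\frac{2J_{j-1}(1)}{j+\sigma-1}=\frac{2^j(\alpha+1)_{j-1}}{(j+\sigma-1)_j},\qquad Q_j^-=-\frac{2J_{j-1}(-1)}{j+\sigma-1}=\frac{(-2)^j(\beta+1)_{j-1}}{(j+\sigma-1)_j}.
\end{gathered}
\end{equation}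
For $N\ge3$ the ratios $\theta_\pm=Q_{N+1}^\pm/Q_N^\pm$ are
\begin{equation}\label{eq:theta}
\theta_+=\frac{2(N+\alpha)(N+\sigma-1)}{(2N+\sigma-1)(2N+\sigma)}>0,\qquad \theta_-=-\frac{2(N+\beta)(N+\sigma-1)}{(2N+\sigma-1)(2N+\sigma)}<0 .
\end{equation}
Since $\varphi w\to0$ at $\pm1$, \eqref{eq:dops} gives $\int\mathfrak dJ_{j-1}\,v\,w=-\int J_{j-1}(\varphi v)'w$, and therefore
\begin{equation}\label{eq:Qorth}
\int Q_j\,v\,w=0\qquad(v\in\Pi_{j-3}).
\end{equation}
If $\alpha,\beta>0$, then $w/\varphi$ is integrable, $w\to0$ at $\pm1$, and $\int Q_jv\,w/\varphi=\frac1{j+\sigma-1}\int J_{j-1}v'w=0$ for $v\in\Pi_{j-1}$. In this case the $Q_j$ are the monic orthogonal polynomials for the weight $w/\varphi$.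

We also need the polynomial of degree $N\ge3$ with parameters $(\alpha,\beta-1)$, normalized by its first coefficient:
\begin{equation}\label{eq:Phi}
\Phi=\sum_{p=0}^N\phi_p\tau^p\omega^{N-p},\qquad \phi_p=\frac{\binom{N+\alpha}{N-p}\binom{N+\beta-1}p}{\binom{N+\alpha}{N}}=\frac{N!}{(N-p)!\,(\alpha+1)_p}\binom{N+\beta-1}p .
\end{equation}
Here $\phi_0=1$, $\phi_p>0$ for $p\le N-1$, and
\begin{equation}\label{eq:phivalues}
\begin{gathered}
\phi_1=\frac{N(N+\beta-1)}{\alpha+1},\qquad \phi_N=\beta\hat\phi_N,\qquad \hat\phi_N=\frac{(\beta+1)_{N-1}}{(\alpha+1)_N}>0,\\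
\phi_{N-1}=N(N+\alpha)\hat\phi_N,\qquad \Sigma:=\sum_p\phi_p=\frac{(N+\sigma)_N}{(\alpha+1)_N}>0,
\end{gathered}
\end{equation}
the last by Vandermonde's identity. For $\beta>0$ we have $\Phi=\frac{2^NN!}{(\alpha+1)_N}P_N^{(\alpha,\beta-1)}$, so $\Phi$ is orthogonal to $\Pi_{N-1}$ for the weight $(1-x)w/\varphi$.

\subsection{Continuation and reflection}

Many identities are transparent when $\alpha,\beta>0$, where $w/\varphi$ is a weight. They extend to all parameters by the following remark.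

\emph{Continuation.} The coefficients of $J_j$, of $Q_j$ $(j\ge3)$ and of $\Phi$, and the normalized moments $\int(1-x)^kw/\int w=2^k(\alpha+1)_k/(\sigma+2)_k$, are rational functions of $(\alpha,\beta)$ without poles in $(-1,\infty)^2$. A rational function without poles there that vanishes on $(0,\infty)^2$ has a numerator vanishing on an open set, so it vanishes on $(-1,\infty)^2$. This applies also to statements such as $y\in\operatorname{span}(Q_N,Q_{N+1})$ with $\deg y\le N+1$: since the $Q_j$ are monic, we can remove the terms of degree $N+1$ and $N$ from $y$, and the coefficients of the remainder are again rational without poles.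

\emph{Reflection.} For a polynomial $p$ let $p^\vee(x)=p(-x)$, and let a tilde mark the object formed with the parameters $(\beta,\alpha)$. Then $\tilde w=w^\vee$, $\tilde\psi=-\psi^\vee$, $\tilde{\mathfrak d}(u^\vee)=-(\mathfrak du)^\vee$, $\tilde{\mathfrak d}_1(u^\vee)=-(\mathfrak d_1u)^\vee$, and
\[
\tilde S_n=(-1)^nS_n^\vee,\qquad \tilde Q_j=(-1)^jQ_j^\vee,\qquad \tilde Q_j^+=(-1)^jQ_j^-,\qquad \tilde\theta_+=-\theta_- .
\]
All statements are proved for all $(\alpha,\beta)$ at once, so each statement about the endpoint $1$ yields one about $-1$.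

\begin{lemma}\label{lem:Qid}
Let $N\ge3$.
\begin{itemize}
\item[(a)] $\varphi Q_N'=\ell_NQ_N-(2N+\sigma-1)Q_{N+1}$, where $\ell_N$ is linear with slope $N+\sigma-1>0$ and $\ell_N(1)=(2N+\sigma-1)\theta_+$.
\item[(b)] $xQ_{N+1}\in\operatorname{span}(Q_N,Q_{N+1},Q_{N+2})$.
\item[(c)] $(x-1)\Phi=\Sigma\,(Q_{N+1}-\theta_+Q_N)$.
\item[(d)] Let $N\ge4$ and let $Q_j^*$ be the polynomials $Q_j$ for the parameters $(\alpha+2,\beta)$. Every element of $\operatorname{span}(Q_N,Q_{N+1},\Phi)$ that vanishes at $1$ lies in $(x-1)\operatorname{span}(Q_{N-1}^*,Q_N^*)$.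
\end{itemize}
\end{lemma}

\begin{proof}
By continuation we may take $\alpha,\beta>0$; orthogonality refers to $w/\varphi$, and $Q_{N+1}(1)=\theta_+Q_N(1)\neq0$.

(a) The polynomial $y=\varphi Q_N'-(N+\sigma-1)xQ_N+(2N+\sigma-1)Q_{N+1}$ has degree at most $N$. Let $v=\kappa x^{N-1}+\cdots\in\Pi_{N-1}$. Then $\mathfrak dv=-(N+\sigma-1)\kappa x^N+\cdots$, and
\[
\int\varphi Q_N'\,v\,\frac w\varphi=-\int Q_N\,\mathfrak dv\,\frac w\varphi=(N+\sigma-1)\kappa\int Q_Nx^N\frac w\varphi=(N+\sigma-1)\int xQ_N\,v\,\frac w\varphi .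
\]
So $y\perp\Pi_{N-1}$ and $y$ is a multiple of $Q_N$. Evaluation at $x=1$ gives $\ell_N(1)$.

(b) This is the three-term recurrence.

(c) The polynomial $(x-1)\Phi$ is orthogonal to $\Pi_{N-1}$ and has leading term $\Sigma x^{N+1}$, so it equals $\Sigma(Q_{N+1}-cQ_N)$; at $x=1$ we get $c=\theta_+$.

(d) Since $\Phi(1)=2^N$, such an element is a combination of the two polynomials $Q_j-2^{-N}Q_j(1)\Phi=(x-1)y_j$, $j=N,N+1$, where $y_j\in\Pi_N$. It suffices to treat $y_j$, whose coefficients are rational without poles. For $p\in\Pi_{N-2}$,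
\[
\int y_j\,p\,(1-x)^{\alpha+1}(1+x)^{\beta-1}=\int\big(Q_j-2^{-N}Q_j(1)\Phi\big)(x-1)p\,\frac w\varphi=0,
\]
because $(x-1)p\in\Pi_{N-1}$ and $\Phi\perp p$ for $(1-x)w/\varphi$. The weight on the left is that of the $Q^*_j$, so $y_j\in\operatorname{span}(Q_{N-1}^*,Q_N^*)$.
\end{proof}

\begin{lemma}\label{lem:Qzeros}
Let $N\ge3$. The polynomial $Q_N$ has $N$ real simple zeros. All but the largest are $<1$, and the largest is $<1$, $=1$, $>1$ according as $\alpha>0$, $\alpha=0$, $\alpha<0$; the mirror statement holds at $-1$. Thus $Q_N$ has $M=N-\mathbf 1_{\alpha\le0}-\mathbf 1_{\beta\le0}\ge1$ zeros $x_1<\dots<x_M$ in $(-1,1)$, and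
\begin{equation}\label{eq:Qalt}
\operatorname{sgn}Q_{N+1}(x_k)=-\operatorname{sgn}Q_N'(x_k)\neq0 .
\end{equation}
\end{lemma}

\begin{proof}
At the $N-1$ zeros of $Q_N'=NJ_{N-1}$, which lie in $(-1,1)$, \eqref{eq:Qprime} gives $\varphi Q_N''=-\lambda_NQ_N$, and $Q_N''=NJ_{N-1}'$ alternates in sign and is positive at the last one. So $Q_N$ alternates in sign at these points and is negative at the last one. This gives $N-2$ zeros between them and one on either side. Beyond the last zero of $J_{N-1}$ the polynomial $Q_N$ increases, so the position of its largest zero relative to $1$ is decided by the sign of $Q_N(1)=\alpha Q_N^+$. Formula \eqref{eq:Qalt} is Lemma~\ref{lem:Qid}(a) at $x_k$.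
\end{proof}

\section{Deformation in $\gamma$}\label{sec:deform}

Example~\ref{ex:cheb} shows that common zeros of $S_n$ and $S_{n+1}$ can occur beyond an endpoint whose exponent is negative. We therefore work on the interval
\[
D=(\xi_-,\xi_+),\qquad \xi_+=\begin{cases}1,&\alpha<0,\\+\infty,&\alpha\ge0,\end{cases}\qquad \xi_-=\begin{cases}-1,&\beta<0,\\-\infty,&\beta\ge0.\end{cases}
\]
For $\alpha\ge0$ the interval is left open to $+\infty$ because we do not yet know that the zeros stay below $1$. The core of the paper is the following pair of statements.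

\begin{theorem}[no common zeros]\label{thm:A}
For $n\ge2$ and $\gamma>0$ the polynomials $S_n$ and $S_{n+1}$ have no common zero in $D$.
\end{theorem}

\begin{proposition}[order of exit]\label{prop:exit}
Let $\alpha<0$, $n\ge2$, $\gamma>0$. If $S_{n+1}(1)=0$, then $S_n(1)>0$.
\end{proposition}

By reflection, if $\beta<0$ and $S_{n+1}(-1)=0$, then $(-1)^nS_n(-1)>0$. To locate the zeros of $S_{n+1}$ we evaluate it at the zeros of $S_n$. When a zero of $S_n$ leaves $D$, Theorem~\ref{thm:A} no longer controls the sign there, and we evaluate at the endpoint of $D$ instead, where Proposition~\ref{prop:exit} takes over.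

\begin{proposition}\label{prop:clip}
Let $n\ge1$ and $\gamma>0$.
\begin{itemize}
\item[(a)] $S_n$ has real simple zeros $z_1<\dots<z_n$; if $n\ge2$, then $z_{n-1}<\xi_+$ and $z_2>\xi_-$.
\item[(b)] With $\bar z_k=\min\{\xi_+,\max\{\xi_-,z_k\}\}$, the zeros of $S_{n+1}$ are real and satisfy
\[
y_1<\bar z_1<y_2<\bar z_2<\dots<y_n<\bar z_n<y_{n+1}.
\]
\end{itemize}
\end{proposition}

\begin{proof}
Write (a)$_n$, (b)$_n$ for the statements for all $\gamma>0$. Since $(S_n,1)_S=\int S_nw$, we have $S_1=J_1$ and $S_2=J_2+\kappa J_1$ for some $\kappa$. The zero $z_1$ of $J_1$ lies in $(-1,1)$, and $S_2(z_1)=J_2(z_1)<0$ by (J1). This gives (a)$_1$ and (b)$_1$. Next, (b)$_n$ implies (a)$_{n+1}$, because $y_n<\bar z_n\le\xi_+$ and $y_2>\bar z_1\ge\xi_-$. It remains to derive (b)$_n$ from (a)$_n$ for $n\ge2$.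

The Gram matrix of $1,x,\dots,x^n$ is positive definite and continuous in $\gamma\in[0,\infty)$, so the coefficients of $S_n$ are continuous on $[0,\infty)$, with $S_n=J_n$ at $\gamma=0$. Since all zeros are real, each $z_k$, and hence each $\bar z_k$, is a continuous function of $\gamma\in[0,\infty)$. By (a)$_n$, $\bar z_k=z_k\in D$ for $2\le k\le n-1$, $\bar z_1=\max\{z_1,\xi_-\}$, $\bar z_n=\min\{z_n,\xi_+\}$, and $\bar z_1<\dots<\bar z_n$.

We claim that $S_{n+1}(\bar z_k)\ne0$ for all $\gamma>0$. If $z_k\in D$, this is Theorem~\ref{thm:A}. Otherwise either $k=n$, $\alpha<0$, $z_n\ge1=\bar z_n$, or we are in the mirror situation. In the first case $S_n(1)=\prod_i(1-z_i)\le0$ because $z_{n-1}<1$, and Proposition~\ref{prop:exit} gives $S_{n+1}(1)\neq0$. The mirror case follows by reflection.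

By continuity the sign of $S_{n+1}(\bar z_k)$ is the same as at $\gamma=0$, namely $(-1)^{n+1-k}$ by (J1). Together with the signs at $\pm\infty$, this places one zero of $S_{n+1}$ in each of the $n+1$ intervals cut out by the $\bar z_k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Reality and simplicity are part (a). The members of the alternating list in part (b) that lie in $(-1,1)$ are consecutive members of the list. Since $(-1,1)\subset D$, a point $\bar z_k$ lies in $(-1,1)$ exactly when $z_k$ does, and then $\bar z_k=z_k$. So these consecutive members are precisely the zeros of $S_n$ and $S_{n+1}$ in $(-1,1)$.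
\end{proof}

\section{What a common zero forces}\label{sec:kernel}

\subsection{A substitute for the Christoffel--Darboux formula}

From now on $\gamma>0$ is fixed. For $\xi\in\mathbb R$ the kernel $K_n=\sum_{k\le n}S_k(\xi)S_k/\nu_k$ is nonzero (as $S_0=1$) and satisfies $(K_n,v)_S=v(\xi)$ for $v\in\Pi_n$. For $\gamma=0$ the product $(x-\xi)K_n$ is orthogonal to lower degrees, which is the Christoffel--Darboux formula. To find the analogue we move both derivatives in \eqref{eq:sobolev} to one side. Put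
\[
\mathcal Gu=\varphi u-\gamma\,\mathfrak d(u').
\]
This operator raises degrees by exactly two and changes the sign of the leading coefficient; it commutes with reflection, $\tilde{\mathcal G}(u^\vee)=(\mathcal Gu)^\vee$; and
\begin{equation}\label{eq:Gends}
\mathcal Gu(1)=2\alpha\gamma\,u'(1),\qquad \mathcal Gu(-1)=-2\beta\gamma\,u'(-1).
\end{equation}
If $\alpha,\beta>0$, integration by parts gives $(E,v)_S=\int v\,\mathcal GE\,w/\varphi$ for all polynomials $E,v$. So if $E$ is $S$-orthogonal to the multiples of $x-\xi$ in $\Pi_N$, then $(x-\xi)\mathcal GE$ is orthogonal to $\Pi_{N-1}$ for $w/\varphi$ and is a combination of $Q_N,Q_{N+1},\dots$. The next lemma shows that this conclusion holds for all $\alpha,\beta>-1$, and it recovers $E'(\pm1)$ even when \eqref{eq:Gends} is void because $\alpha$ or $\beta$ is zero.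

\begin{lemma}\label{lem:CD}
Let $N\ge3$, $\xi\in\mathbb R$, and let $E$ be a polynomial with $(E,v)_S=0$ for all $v\in\Pi_N$ with $v(\xi)=0$. Then $T=(x-\xi)\,\mathcal GE$ has the form $T=\sum_{j\ge N}t_jQ_j$, and
\begin{equation}\label{eq:Eends}
2\gamma(1-\xi)E'(1)=\sum_jt_jQ_j^+,\qquad 2\gamma(1+\xi)E'(-1)=\sum_jt_jQ_j^- .
\end{equation}
\end{lemma}

\begin{proof}
For arbitrary polynomials $E$ and $p$ we have
\begin{equation}\label{eq:AB}
\int T'p\,w=-\big(E,(x-\xi)\,\mathfrak dp\big)_S,\qquad \int(\mathcal GE)\,p\,w=(E,\varphi p)_S .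
\end{equation}
The second identity follows by integrating $\int E'(\varphi p)'w$ by parts, since $\varphi w\to0$ at $\pm1$ and $\varphi(E'w)'=\mathfrak d(E')\,w$. For the first let $\alpha,\beta>0$; the inner product equals $\int T\,\mathfrak dp\,w/\varphi=\int T(wp)'=-\int T'pw$. With $E,p,\xi$ fixed, both sides divided by $\int w$ are rational without poles, so the identity continues.

Under the hypothesis, the first identity shows $T'\perp\Pi_{N-2}$ for $w$, because $(x-\xi)\mathfrak dp\in\Pi_N$ for $p\in\Pi_{N-2}$. Hence $T'\in\operatorname{span}\{J_i:i\ge N-1\}$, and by \eqref{eq:Qprime} $T=\sum_{j\ge N}t_jQ_j+\text{const}$. The second identity with $p=x-\xi$ gives $\int Tw=0$; here we use $N\ge3$. Since $\int Q_jw=0$ by \eqref{eq:Qorth}, the constant is $0$.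

For the first formula in \eqref{eq:Eends} let $\alpha\ne0$. Then $T(1)=2\alpha\gamma(1-\xi)E'(1)$ by \eqref{eq:Gends} and $T(1)=\alpha\sum t_jQ_j^+$. Let $\alpha=0$, so $w=(1+x)^\beta$, and $\mathcal GE$ and all $Q_j$ vanish at $1$. Integration by parts with $v=(x-\xi)(1+x)$ leaves a boundary term at $1$ only:
\[
0=(E,v)_S=2^{\beta+1}\gamma(1-\xi)E'(1)+\int T\,(1+x)\frac w\varphi .
\]
In the same way,
\[
\int Q_j(1+x)\frac w\varphi=-\frac1{j+\beta-1}\int(1+x)(wJ_{j-1})'=-\frac{2^{\beta+1}J_{j-1}(1)-\int J_{j-1}w}{j+\beta-1}=-2^\beta Q_j^+,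
\]
and the formula follows. For the second formula apply the first to $E^\vee$, $-\xi$ and the parameters $(\beta,\alpha)$: the new $T$ is $-T^\vee=-\sum(-1)^jt_j\tilde Q_j$, while $\tilde Q_j^+=(-1)^jQ_j^-$ and $(E^\vee)'(1)=-E'(-1)$.
\end{proof}

Let now $\xi$ be a common zero of $S_n$ and $S_{n+1}$, $n\ge2$, and put $N=n+1$. Then $E=\pm K_{n+1}$ lies in $\Pi_{N-2}$ and satisfies the hypothesis of Lemma~\ref{lem:CD}, so
\begin{equation}\label{eq:Tuv}
T=(x-\xi)\,\mathcal GE=uQ_{N+1}-vQ_N\neq0 .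
\end{equation}
We choose the sign of $E$ so that $u\ge0$, and $v>0$ if $u=0$.

\subsection{The case $n=2$}\label{sub:n2}

Here the contradiction can be seen directly.

\begin{proof}[Proof of Theorem~\ref{thm:A} for $n=2$]
Let $\xi\in D$ be a common zero of $S_2$ and $S_3$; by reflection we may assume $\xi>-1$. Now $N=3$ and $E$ is linear, and comparing the coefficients of $x^4$ in \eqref{eq:Tuv} gives $E'=-u$. The formulas \eqref{eq:Eends} read
\[
Q_3^+\,(\theta_+u-v)=-2\gamma(1-\xi)u,\qquad |Q_3^-|\,(v-\theta_-u)=-2\gamma(1+\xi)u ,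
\]
as $Q_3^-<0<Q_3^+$. If $u=0$, the second equation gives $v=0$, which is excluded. So $u>0$, and the second equation gives $v<\theta_-u<0$. If $\xi\le1$, the first equation has a positive left side and a nonpositive right side. If $\xi>1$, then $\alpha\ge0$ because $\xi\in D$, so $Q_3(\xi),Q_4(\xi)>0$ by Lemma~\ref{lem:Qzeros}, and $T(\xi)>0$. Both cases are impossible.
\end{proof}

The two equations say that the cubic $T/(x-\xi)$ is $\mathcal G$ of a linear polynomial with the prescribed end slopes. They fail for reasons of sign alone. For general $N$ there are still exactly two conditions, since $\mathcal G\Pi_{N-2}$ has codimension two in $\Pi_N$, but they involve all coefficients of $T/(x-\xi)$.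

\subsection{The obstruction plane}

The obvious place to read the two conditions is $\mathbb R[x]/\mathcal G\mathbb R[x]$. It has two defects. It does not see $E'(1)$ when $\alpha=0$, and the relations it imposes on the basis $\tau^p\omega^q$ have coefficients of indefinite sign: $\mathfrak d\big((\tau\omega^j)'\big)$ contains the term $-\alpha\omega^{j+1}$. Differentiating once repairs both. Put
\[
\mathcal Hh=\varphi h-\gamma\,(\mathfrak d_1h)',\qquad \mathbb V=\mathbb R[x]/\mathcal H\mathbb R[x].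
\]
Since $\mathcal H$ raises degrees by exactly two, $\mathbb V$ is a plane with basis $[1],[x]$, where $[p]$ is the class of $p$.

\begin{lemma}\label{lem:D}
If $\mathcal GE=\varphi u_1+\mathfrak du_2$ and $u_2(\pm1)=-\gamma E'(\pm1)$, then $[\gamma u_1'+u_2]=0$.
\end{lemma}

\begin{proof}
We have $\varphi(u_1-E)=-\mathfrak d(u_2+\gamma E')$, and $u_2+\gamma E'=\varphi h$ for a polynomial $h$. By \eqref{eq:dops}, $u_1=E-\mathfrak d_1h$, so $\gamma u_1'+u_2=\varphi h-\gamma(\mathfrak d_1h)'=\mathcal Hh$.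
\end{proof}

Consider the triangular array of vectors
\[
k^m_p=[\tau^p\omega^{m-p}]\quad(0\le p\le m),\qquad e_m=k^m_0,\quad Y_m=k_1^m,\quad X_m=k^m_{m-1},\quad f_m=k_m^m .
\]
We call $k^m_0,\dots,k_m^m$ \emph{row $m$}, and $k_1^m,\dots,k^m_{m-1}$ its \emph{interior}. In all formulas a term with zero coefficient is omitted, even if its index is out of range. From $\omega=\tau+2$ we get
\begin{equation}\label{eq:R1}
k_p^m=k_{p+1}^m+2k_p^{m-1},\qquad\text{hence}\qquad k^m_p=f_m+2\sum_{i=p}^{m-1}k_i^{m-1}=e_m-2\sum_{i<p}k_i^{m-1}.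
\end{equation}
For $h=\tau^i\omega^j$ we have $\mathfrak d_1h=-(i+1+\alpha)\tau^i\omega^{j+1}-(j+1+\beta)\tau^{i+1}\omega^j$, and $[\mathcal Hh]=0$ becomes, with $M=i+j$,
\begin{equation}\label{eq:R2}
\begin{gathered}
k^{M+2}_{i+1}=\gamma\big(U_{i,i-1}k^M_{i-1}+U_{ii}k^M_i+U_{i,i+1}k^M_{i+1}\big),\\
U_{i,i-1}=i(i+1+\alpha),\qquad U_{i,i+1}=j(j+1+\beta),\\
U_{ii}=(i+1+\alpha)(j+1)+(j+1+\beta)(i+1).
\end{gathered}
\end{equation}
Because $\gamma>0$ and $\alpha,\beta>-1$, all coefficients are nonnegative and the middle one is positive: every interior vector of row $M+2$ is a nonnegative combination of row $M$. This is the reason for passing to $\mathcal H$.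

Fix $N\ge3$, put $m=N-3$, and define
\[
\chi_i=e_i-\gamma(i-1)(i+\beta)e_{i-2},\qquad \eta_i=f_i-\gamma(i-1)(i+\alpha)f_{i-2}\qquad(i\ge1),
\]
\[
b_p=\gamma\big[(\tau^{p-1}\omega^{N-1-p})'\big]=\gamma\big((p-1)k^m_{p-2}+(N-1-p)k^m_{p-1}\big)\qquad(1\le p\le N-1).
\]
For real numbers $\hat c_0,c_1,\dots,c_{N-1},\hat c_N$ put
\begin{equation}\label{eq:W}
W=\hat c_0\,\chi_{m+2}+\sum_{p=1}^{N-1}c_p\,b_p+\hat c_N\,\eta_{m+2}.
\end{equation}

\begin{lemma}\label{lem:decomp}
Let $q=\sum_{p=0}^Nc_p\tau^p\omega^{N-p}$ with $c_0=\alpha\hat c_0$ and $c_N=\beta\hat c_N$. Then $q=\varphi u_1+\mathfrak du_2$ and $[\gamma u_1'+u_2]=-W$, where $u_2=-\hat c_0\omega^{N-1}-\hat c_N\tau^{N-1}$ and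
\[
u_1=\hat c_0(N-1+\beta)\omega^{N-2}-\sum_{p=1}^{N-1}c_p\tau^{p-1}\omega^{N-1-p}+\hat c_N(N-1+\alpha)\tau^{N-2}.
\]
In particular, if $E\in\Pi_{N-2}$, $q=\mathcal GE$, $\hat c_0=2^{1-N}\gamma E'(1)$ and $\hat c_N=(-2)^{1-N}\gamma E'(-1)$, then $c_0=\alpha\hat c_0$, $c_N=\beta\hat c_N$ and $W=0$.
\end{lemma}

\begin{proof}
The interior terms are divisible by $\varphi=-\tau\omega$. For the two end terms use $\mathfrak d(\omega^{N-1})=(N-1+\beta)\varphi\omega^{N-2}-\alpha\omega^N$ and $\mathfrak d(\tau^{N-1})=(N-1+\alpha)\varphi\tau^{N-2}-\beta\tau^N$. The coefficient of $\hat c_0$ in $[\gamma u_1'+u_2]$ is $\gamma(N-2)(N-1+\beta)e_{N-3}-e_{N-1}=-\chi_{m+2}$, and that of $\hat c_N$ is $-\eta_{m+2}$. In the special case, $q(1)=2^Nc_0$, $q(-1)=(-2)^Nc_N$ and \eqref{eq:Gends} give $c_0$ and $c_N$. Also $u_2(1)=-2^{N-1}\hat c_0=-\gamma E'(1)$ and $u_2(-1)=-(-2)^{N-1}\hat c_N=-\gamma E'(-1)$, so Lemma~\ref{lem:D} applies.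
\end{proof}

For $N=3$ the relation $W=0$ is the pair of equations of Section~\ref{sub:n2}. Indeed $b_1=b_2=\gamma e_0$, and $[\tau\omega]=\gamma(2+\sigma)e_0$ by \eqref{eq:R2}, so $\chi_2=2e_1+\alpha\gamma e_0$, $\eta_2=-2f_1+\beta\gamma e_0$, and
\[
W=2\hat c_0\,[x+1]+\gamma u\,[1]+2\hat c_3\,[1-x],\qquad u=\textstyle\sum c_p .
\]
The three vectors lie in a half-plane, in this order. A combination of them cannot vanish if its coefficients are nonnegative and not all zero, or have the signs $-,\ge0,+$. This is the picture to be generalized.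

\section{Fans in the plane $\mathbb V$}\label{sec:plane}

\subsection{Fans}

Let $\wedge$ be the alternating bilinear form on $\mathbb V$ with $[x]\wedge[1]=1$, and let $\varepsilon_m=(-1)^m$. For $\varepsilon=\pm1$, an \emph{$\varepsilon$-fan} is a sequence of nonzero vectors $v_0,\dots,v_s$ with $\varepsilon\,v_i\wedge v_j\ge0$ for $i<j$ and $\varepsilon\,v_0\wedge v_s>0$. A real sequence is \emph{rising} if no positive term precedes a negative term.

\begin{lemma}[fan lemma]\label{lem:fan}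
Let $v_0,\dots,v_s$ be an $\varepsilon$-fan. Then $\sum a_iv_i\neq0$ if (i) all $a_i\ge0$ and not all are $0$, or (ii) the sequence $(a_i)$ is rising and $a_0<0<a_s$.
\end{lemma}

\begin{proof}
(i) The linear form $v\mapsto\varepsilon(v_0\wedge v+v\wedge v_s)$ is nonnegative on each $v_i$. If it vanished on $v_i$, then $v_i$ would be parallel to both $v_0$ and $v_s$, which are independent, so $v_i=0$. Thus the form is positive on each $v_i$. (ii) There is an index $l$ with $a_i\le0$ for $i<l$ and $a_i\ge0$ for $i\ge l$. If the sum were $0$, then $y=\sum_{i<l}|a_i|v_i=\sum_{j\ge l}a_jv_j$ would satisfy $0=\varepsilon\,y\wedge y\ge|a_0|a_s\,\varepsilon\,v_0\wedge v_s>0$.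
\end{proof}

Reflection induces an isomorphism $R:\tilde{\mathbb V}\to\mathbb V$, $[p]\mapsto[p^\vee]$, because $(\tilde{\mathcal H}h)^\vee=\mathcal H(h^\vee)$. It satisfies $Ra\wedge Rb=-a\wedge b$, and since $\tau^\vee=-\omega$, $\omega^\vee=-\tau$,
\begin{equation}\label{eq:refl}
R\tilde k_p^m=\varepsilon_mk^m_{m-p},\qquad R\tilde\chi_i=\varepsilon_i\eta_i,\qquad R\tilde b_p=\varepsilon_{m}\,b_{N-p}.
\end{equation}

\subsection{The rows of the array}

Relation \eqref{eq:R2} transfers the order of row $M$ to the interior of row $M+2$.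

\begin{lemma}\label{lem:minors}
If $\varepsilon_Mk^M_a\wedge k^M_b>0$ for all $a<b$, then $\varepsilon_{M+2}k_p^{M+2}\wedge k^{M+2}_{p'}>0$ for $1\le p<p'\le M+1$.
\end{lemma}

\begin{proof}
Let $U=(U_{ia})_{0\le i,a\le M}$ be the tridiagonal matrix of \eqref{eq:R2}. For $i<l$,
\[
k^{M+2}_{i+1}\wedge k^{M+2}_{l+1}=\gamma^2\sum_{a<b}(U_{ia}U_{lb}-U_{ib}U_{la})\,k_a^M\wedge k_b^M ,
\]
so it suffices to show that all these minors are nonnegative and the one with $(a,b)=(i,l)$ is positive. The term $U_{ib}U_{la}$ is nonzero only if $b\le i+1$ and $a\ge l-1\ge i$, which forces $a=i$, $b=l=i+1$. In that case, with $j=M-i\ge1$, it equals $j(j+1+\beta)(i+1)(i+2+\alpha)$, and this is one of four positive terms of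
\[
U_{ii}U_{i+1,i+1}=\big[(i+1+\alpha)(j+1)+(j+1+\beta)(i+1)\big]\big[(i+2+\alpha)j+(j+\beta)(i+2)\big].\qedhere
\]
\end{proof}

The end vectors $e_m$, $f_m$ are not produced by \eqref{eq:R2}. They must be reached from their neighbors through \eqref{eq:R1}, that is, $f_{m+1}=X_{m+1}-2f_m$ and $e_{m+1}=Y_{m+1}+2e_m$. The neighbors obey two-step recurrences, the cases $j=0$ and $i=0$ of \eqref{eq:R2}: for $m\ge1$,
\begin{align}
X_{m+1}&=A_mX_{m-1}+B_mf_{m-1},\qquad A_m=\gamma(m-1)(m+\alpha)\ge0,\quad B_m>0,\label{eq:X}\\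
Y_{m+1}&=\gamma\big\{(m-1)(m+\beta)Y_{m-1}+[(1+\alpha)m+m+\beta]\,e_{m-1}\big\}.\label{eq:Y}
\end{align}
This is why the induction below carries the auxiliary statements (c) and (d). Parts (a), (b), (b$'$) say that $e_{m+1},k_0^m,\dots,k_m^m,-f_{m+1}$ is an $\varepsilon_m$-fan with strict inequalities.

\begin{lemma}\label{lem:rows}
For all $m\ge0$:
\begin{itemize}
\item[(a)] $\varepsilon_mk^m_p\wedge k^m_{p'}>0$ for $p<p'$;
\item[(b)] $\varepsilon_mk_p^m\wedge(-f_{m+1})>0$ for all $p$, \quad and \quad (b$'$) $\varepsilon_me_{m+1}\wedge k_p^m>0$ for all $p$;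
\item[(c)] $\varepsilon_{m-1}X_m\wedge X_{m-1}\ge0$ and $\varepsilon_{m-1}Y_m\wedge Y_{m-1}\ge0$ if $m\ge2$;
\item[(d)] $\varepsilon_{m+1}k_p^m\wedge X_{m+1}>0$ for all $p$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:refl}, $e_{m+1}\wedge k^m_{m-p}=\tilde k^m_p\wedge(-\tilde f_{m+1})$ and $Y_m\wedge Y_{m-1}=\tilde X_m\wedge\tilde X_{m-1}$. So (b$'$) and the second half of (c) follow from (b) and the first half of (c) for the reflected parameters, and we run the induction for all $(\alpha,\beta)$ simultaneously. Subscripts indicate the value of $m$. Statement (a)$_0$ is void, (a)$_1$ is $-e_1\wedge f_1=2$, (b)$_0$ is $e_0\wedge(-f_1)=1$, and (d)$_0$ is $-e_0\wedge e_1=1$. Let $m\ge1$, assume (a)$_i$ for $i\le m$ and the other statements for indices below $m$. We prove (c)$_m$, (d)$_m$, (b)$_m$, (a)$_{m+1}$ in this order.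

(c)$_m$, $m\ge2$. By \eqref{eq:X}, $X_m$ is a nonnegative combination of row $m-2$, and (d)$_{m-2}$ says $\varepsilon_{m-1}k_p^{m-2}\wedge X_{m-1}>0$.

(d)$_m$. By \eqref{eq:X} it suffices to show $\varepsilon_{m-1}k_p^m\wedge f_{m-1}>0$ and, for $m\ge2$, $\varepsilon_{m-1}k^m_p\wedge X_{m-1}\ge0$. For the first, write $k_p^m=f_m+2\sum_{i\ge p}k_i^{m-1}$; then $\varepsilon_{m-1}f_m\wedge f_{m-1}>0$ by (b)$_{m-1}$, and the sum contributes a nonnegative amount by (a)$_{m-1}$. For the second with $p=m$, we have $\varepsilon_{m-1}f_m\wedge X_{m-1}=\varepsilon_{m-1}X_{m-1}\wedge(-f_m)>0$ by (b)$_{m-1}$. For $p<m$ write $k_p^m=X_m+2\sum_{i=p}^{m-2}k_i^{m-1}$ and use (c)$_m$ and (a)$_{m-1}$, noting $X_{m-1}=k^{m-1}_{m-2}$.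

(b)$_m$. From $-f_{m+1}=2f_m-X_{m+1}$ we get $\varepsilon_mk_p^m\wedge(-f_{m+1})=2\varepsilon_mk_p^m\wedge f_m+\varepsilon_{m+1}k_p^m\wedge X_{m+1}>0$ by (a)$_m$ and (d)$_m$.

(a)$_{m+1}$. Interior pairs are covered by Lemma~\ref{lem:minors} and (a)$_{m-1}$. For $p\le m$, \eqref{eq:R1} gives $\varepsilon_{m+1}k_p^{m+1}\wedge f_{m+1}=2\sum_{i=p}^m\varepsilon_mk_i^m\wedge(-f_{m+1})>0$ by (b)$_m$. The pairs containing $e_{m+1}$ are the reflections of these.
\end{proof}

\subsection{The end vectors $\chi_m$ and $\eta_m$}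

The relation $W=0$ contains $\chi_{m+2}$, whose definition has a minus sign, so we must locate it relative to the rows. Insert $Y_{m-1}=e_{m-1}-2e_{m-2}$ in \eqref{eq:Y}; then $e_{m+1}=2e_m+Y_{m+1}$ becomes $e_{m+1}=2e_m+\gamma m(m+1+\sigma)e_{m-1}-2\gamma(m-1)(m+\beta)e_{m-2}$. In terms of $\chi$, and by reflection for $\eta$, this says
\begin{equation}\label{eq:chirec}
\chi_{m+1}=2\chi_m+\alpha\gamma m\,e_{m-1},\qquad \eta_{m+1}=-2\eta_m+\beta\gamma m\,f_{m-1}\qquad(m\ge1),
\end{equation}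
with $\chi_1=e_1$, $\eta_1=f_1$. The sign of $\alpha$ enters the plane only here. Put
\[
G_m=\varepsilon_m\,e_{m-1}\wedge e_m,\qquad H_m=\varepsilon_m\,e_{m-1}\wedge\chi_m\qquad(m\ge1).
\]
Then $G_m>0$ by Lemma~\ref{lem:rows}(b$'$), and $G_1=H_1=1$.

\begin{lemma}\label{lem:GH}
For $m\ge1$:
\begin{itemize}
\item[(i)] $\varepsilon_me_{m-1}\wedge k^m_p\ge G_m>0$ for all $p$, and $\varepsilon_me_m\wedge Y_m=2G_m$;
\item[(ii)] $\varepsilon_{m-1}e_{m-1}\wedge e_{m+1}=\varepsilon_{m-1}e_{m-1}\wedge\chi_{m+1}=-2H_m$;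
\item[(iii)] $\varepsilon_m\chi_m\wedge e_m=2\gamma(m-1)(m+\beta)H_{m-1}$;
\item[(iv)] $H_{m+1}=4\gamma(m-1)(m+\beta)H_{m-1}+\alpha\gamma mG_m$;
\item[(v)] $G_m\ge4\gamma(m-2)(m-1+\beta)G_{m-2}$ if $m\ge3$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:R1}, $\varepsilon_me_{m-1}\wedge k_p^m=G_m+2\sum_{i<p}\varepsilon_{m-1}e_{m-1}\wedge k_i^{m-1}$, and the sum is nonnegative by Lemma~\ref{lem:rows}(a). Also $e_m\wedge Y_m=e_m\wedge(e_m-2e_{m-1})=2e_{m-1}\wedge e_m$.
(ii) The vectors $e_{m+1}$, $\chi_{m+1}$ and $2\chi_m$ differ by multiples of $e_{m-1}$.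
(iii) $\chi_m\wedge e_m=-\gamma(m-1)(m+\beta)\,e_{m-2}\wedge e_m$; apply (ii) with $m-1$ in place of $m$.
(iv) By \eqref{eq:chirec}, $H_{m+1}=2\varepsilon_m\chi_m\wedge e_m+\alpha\gamma m\,\varepsilon_me_{m-1}\wedge e_m$; apply (iii).
(v) We have $G_m=\varepsilon_me_{m-1}\wedge Y_m$. By \eqref{eq:Y}, $Y_m$ is $\gamma(m-2)(m-1+\beta)Y_{m-2}$ plus a positive multiple of $e_{m-2}$, and $\varepsilon_me_{m-1}\wedge e_{m-2}=G_{m-1}>0$. Finally $\varepsilon_me_{m-1}\wedge Y_{m-2}=\varepsilon_{m-2}(Y_{m-1}+2e_{m-2})\wedge Y_{m-2}\ge4G_{m-2}$ by Lemma~\ref{lem:rows}(c) and (i).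
\end{proof}

For $\alpha\ge0$ the vector $\chi_{m+2}$ lies on the correct side of row $m$.

\begin{lemma}\label{lem:chipos}
Let $m\ge0$ and $0\le p\le m$.
\begin{itemize}
\item[(a)] If $\alpha\ge0$, then $\varepsilon_m\chi_{m+1}\wedge k_p^m\ge0$, $\varepsilon_m\chi_{m+2}\wedge k^m_p\ge0$ and $\varepsilon_m\chi_{m+2}\wedge(-f_{m+1})>0$.
\item[(b)] If $\beta\ge0$, then $\varepsilon_m\eta_{m+1}\wedge k_p^m\ge0$, $\varepsilon_mk_p^m\wedge\eta_{m+2}\ge0$ and $\varepsilon_me_{m+1}\wedge\eta_{m+2}>0$.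
\item[(c)] If $\alpha,\beta\ge0$, then $\varepsilon_{m+1}\chi_{m+1}\wedge\eta_{m+1}>0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:GH}(iv), $H_i\ge0$ for all $i$ and $H_i>0$ for odd $i$. We prove the first inequality by induction, with strict inequality when $p\ge1$. For $m=0$ it is $e_1\wedge e_0=1$. Let $m\ge1$. In $\chi_{m+1}=2\chi_m+\alpha\gamma me_{m-1}$ the last term contributes a nonnegative amount by Lemma~\ref{lem:GH}(i), and by \eqref{eq:R1} and Lemma~\ref{lem:GH}(iii)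
\[
\varepsilon_m\chi_m\wedge k_p^m=2\gamma(m-1)(m+\beta)H_{m-1}+2\sum_{i<p}\varepsilon_{m-1}\chi_m\wedge k_i^{m-1}.
\]
All terms are nonnegative by induction. If $p\ge1$, the sum contains the term $i=0$, which is $H_m$; and $H_m>0$ for odd $m$, $(m-1)H_{m-1}>0$ for even $m$. The second inequality follows from $\chi_{m+2}=2\chi_{m+1}+\alpha\gamma(m+1)e_m$ and Lemma~\ref{lem:rows}(a). The third is the strict form of the first for row $m+1$ and $p=m+1$.

(b) By \eqref{eq:refl}, $\eta_{m+1}\wedge k_p^m=\tilde\chi_{m+1}\wedge\tilde k^m_{m-p}$, $k_p^m\wedge\eta_{m+2}=\tilde\chi_{m+2}\wedge\tilde k_{m-p}^m$ and $e_{m+1}\wedge\eta_{m+2}=\tilde\chi_{m+2}\wedge(-\tilde f_{m+1})$.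

(c) For $m=0$ this is $-e_1\wedge f_1=2$. For $m\ge1$, \eqref{eq:chirec} gives
\begin{multline*}
\varepsilon_{m+1}\chi_{m+1}\wedge\eta_{m+1}=4\varepsilon_m\chi_m\wedge\eta_m+2\beta\gamma m\,\varepsilon_{m-1}\chi_m\wedge f_{m-1}\\
+2\alpha\gamma m\,\varepsilon_{m-1}\eta_m\wedge e_{m-1}+\alpha\beta\gamma^2m^2\,\varepsilon_{m-1}e_{m-1}\wedge f_{m-1}.
\end{multline*}
The first term is positive by induction; the others are nonnegative by (a), (b) and Lemma~\ref{lem:rows}(a).
\end{proof}

For $\alpha<0$ part (a) fails: $H_2=\alpha\gamma<0$, so $\varepsilon_1\chi_3\wedge e_1=2H_2<0$ by Lemma~\ref{lem:GH}(ii). We can, however, bound how far $\chi_{m+2}$ strays to the wrong side of $e_m$.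

\begin{lemma}\label{lem:mu}
Let $\alpha<0$ and define $\mu_m$ by $H_{m+1}=-\gamma mG_m\mu_m$ $(m\ge1)$. Then $\mu_m\le m|\alpha|$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:GH}(iv), $\mu_1=|\alpha|$, and $\mu_2<|\alpha|$ because $H_1>0$. For $m\ge3$ it gives $\mu_m=|\alpha|+F\mu_{m-2}$ with $F=4\gamma(m-1)(m-2)(m+\beta)G_{m-2}/(mG_m)>0$. By Lemma~\ref{lem:GH}(v) and $\beta>-1$,
\[
F\le\frac{(m-1)(m+\beta)}{m(m-1+\beta)}<\frac{(m-1)^2}{m(m-2)} .
\]
By induction $\mu_m\le|\alpha|+F(m-2)|\alpha|\le|\alpha|\big(1+(m-1)^2/m\big)\le m|\alpha|$.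
\end{proof}

\subsection{The fan of the relation $W=0$}

We have $b_1=\gamma(m+1)e_m$ and $b_2-b_1=\gamma m(Y_m-e_m)=-2\gamma me_{m-1}$. So $\chi_{m+2}=2\chi_{m+1}+\alpha\gamma(m+1)e_m$ and its reflection can be written, for all $N\ge3$,
\begin{align}
\chi_{m+2}&=2e_{m+1}+(N-2+\beta)(b_2-b_1)+\alpha b_1,\label{eq:head}\\
\eta_{m+2}&=2(-f_{m+1})+(N-2+\alpha)(b_{N-2}-b_{N-1})+\beta b_{N-1}.\label{eq:tail}
\end{align}
When $\chi_{m+2}$ is not a legitimate first member of the fan, we replace it by $e_{m+1}$ through \eqref{eq:head}; likewise at the other end.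

\begin{lemma}\label{lem:thefan}
Let $N\ge4$. Put $v_0=\chi_{m+2}$ if $\alpha\ge0$ and $v_0=e_{m+1}$ if $\alpha<0$; put $v_N=\eta_{m+2}$ if $\beta\ge0$ and $v_N=-f_{m+1}$ if $\beta<0$. Then $v_0,b_1,\dots,b_{N-1},v_N$ is an $\varepsilon_m$-fan.
\end{lemma}

\begin{proof}
Each $b_p$ is a nontrivial nonnegative combination of $k^m_{p-2}$ and $k^m_{p-1}$. Hence $b_p\neq0$ by Lemma~\ref{lem:rows}(b$'$), and $\varepsilon_mb_p\wedge b_{p'}\ge0$ for $p<p'$ by Lemma~\ref{lem:rows}(a), since $p-1\le p'-2$. The inequalities $\varepsilon_mv_0\wedge b_p\ge0$ and $\varepsilon_mb_p\wedge v_N\ge0$ come from Lemma~\ref{lem:chipos}(a), (b) or Lemma~\ref{lem:rows}(b$'$), (b). Finally $\varepsilon_mv_0\wedge v_N>0$ by Lemma~\ref{lem:chipos}(c) if $\alpha,\beta\ge0$, by Lemma~\ref{lem:chipos}(a) if $\alpha\ge0>\beta$, by Lemma~\ref{lem:chipos}(b) if $\beta\ge0>\alpha$, and by Lemma~\ref{lem:rows}(a) for row $m+1$ if $\alpha,\beta<0$.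
\end{proof}

Let $a_0,\dots,a_N$ be the coefficients of $W$ with respect to this fan. They arise from $\hat c_0,c_1,\dots,c_{N-1},\hat c_N$ by two modifications.
\begin{itemize}
\item \emph{Head modification}, if $\alpha<0$: replace $\hat c_0$ by $2\hat c_0$, subtract $(N-2+\beta-\alpha)\hat c_0$ from $c_1$, and add $(N-2+\beta)\hat c_0$ to $c_2$.
\item \emph{Tail modification}, if $\beta<0$: replace $\hat c_N$ by $2\hat c_N$, subtract $(N-2+\alpha-\beta)\hat c_N$ from $c_{N-1}$, and add $(N-2+\alpha)\hat c_N$ to $c_{N-2}$.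
\end{itemize}
The subtraction is harmless when $c_{N-1}$ is large enough:
\begin{equation}\label{eq:tailok}
\begin{gathered}
\text{if }\beta<0,\ \hat c_N\ge0,\ c_{N-1}\ge N(N+\alpha-1)\hat c_N,\ \text{ then}\\
a_{N-1}\ge\big[(N-1)(N+\alpha-1)+1+\beta\big]\hat c_N\ge0 .
\end{gathered}
\end{equation}
The mirror statement holds for $a_1$. One sign pattern will escape the fan lemma; for it we compare the defect $\mu_m$ with the size of $c_2$.

\begin{lemma}\label{lem:wedge}
Let $N\ge4$, $\alpha<0$, $\hat c_0=-\varrho<0$, $\hat c_N\ge0$, $c_p\ge0$ for $2\le p\le N-1$, $c_2\ge|\alpha|\varrho\phi_2$, and, if $\beta<0$, $c_{N-1}\ge N(N+\alpha-1)\hat c_N$. Then $\varepsilon_me_m\wedge W>0$.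
\end{lemma}

\begin{proof}
Put $\Delta=\varepsilon_mb_1\wedge b_2=2\gamma^2m(m+1)G_m>0$. By Lemma~\ref{lem:GH}(ii), $\varepsilon_mb_1\wedge\chi_{m+2}=-2\gamma(m+1)H_{m+1}=\mu_m\Delta$. Apply only the tail modification to $W$. Then the coefficient of $b_2$ is at least $c_2$, and the coefficients of $b_3,\dots,b_{N-1},v_N$ are nonnegative by \eqref{eq:tailok}. By Lemma~\ref{lem:thefan}, $\varepsilon_mb_1\wedge W\ge(c_2-\mu_m\varrho)\Delta\ge(|\alpha|\phi_2-\mu_m)\varrho\Delta$. Since $(\alpha+1)(\alpha+2)<2$ and $\beta>-1$,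
\begin{equation}\label{eq:phi2}
\phi_2=\frac{N(N-1)(N+\beta-1)(N+\beta-2)}{2(\alpha+1)(\alpha+2)}>\frac{(m+3)(m+2)(m+1)m}4\ge6m,
\end{equation}
while $\mu_m\le m|\alpha|$ by Lemma~\ref{lem:mu}.
\end{proof}

\section{The signs of the coefficients}\label{sec:coeff}

This section concerns only the pencil spanned by $Q_N$ and $Q_{N+1}$; the parameter $\gamma$ does not appear.

\subsection{A Descartes bound}

Let $\operatorname{sc}(\cdot)$ be the number of sign changes of a finite real sequence, zeros being omitted. The basis $\tau^p\omega^{N-p}$ is adapted to $[-1,1]$: a zero in this interval contributes a factor with nonnegative coefficients.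

\begin{lemma}\label{lem:descartes}
If $q=\sum_{p=0}^Nc_p\tau^p\omega^{N-p}\neq0$ has at least $Z$ zeros in $[-1,1]$, counted with multiplicity, then $\operatorname{sc}(c_0,\dots,c_N)\le N-Z$.
\end{lemma}

\begin{proof}
Write $q=y\prod_{i=1}^Z(x-s_i)$ with $s_i\in[-1,1]$ and $y\in\Pi_{N-Z}$. The coefficient sequence of $y$ has $N-Z+1$ terms, hence at most $N-Z$ sign changes. Since $x-s=\frac12[(1-s)\omega+(1+s)\tau]$, it suffices to show that passing from $(y_p)$ to $(ay_p+by_{p-1})$ with $a,b\ge0$ does not increase $\operatorname{sc}$. Choose terms of the new sequence at $p_1<p_2<\cdots$ with alternating signs. For each $k$ some $y_{i_k}$ with $i_k\in\{p_k-1,p_k\}$ has the same sign as the term at $p_k$. Then $i_k\le p_k\le i_{k+1}$, and $i_k\neq i_{k+1}$ because the signs differ.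
\end{proof}

\subsection{Data and their end coefficients}

A \emph{datum} for $(\alpha,\beta,N)$, $N\ge3$, consists of real numbers $\xi,u,v$ with $u\ge0$, $v>0$ if $u=0$, such that $T=uQ_{N+1}-vQ_N$ vanishes at $\xi$. We put $d=1-\xi$, $d'=1+\xi$, $\kappa_+=2^{-N}Q_N^+>0$, $\kappa_-=(-2)^{-N}Q_N^->0$, and
\[
q=\frac T{x-\xi}=\sum_{p=0}^Nc_p\tau^p\omega^{N-p},\qquad \hat c_0=\frac{\kappa_+(\theta_+u-v)}d\ \ (\xi\neq1),\qquad \hat c_N=\frac{\kappa_-(v-\theta_-u)}{d'}\ \ (\xi\neq-1).
\]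
Then $\sum c_p=u$, and $T(1)=2^Nd\,c_0$, $T(-1)=-(-2)^Nd'c_N$ give $c_0=\alpha\hat c_0$, $c_N=\beta\hat c_N$. If $u>0$, reflection produces a datum for $(\beta,\alpha,N)$ with $\tilde T=(-1)^{N+1}T^\vee$, $(\tilde\xi,\tilde u,\tilde v)=(-\xi,u,-v)$; it reverses the sequence $(c_p)$ and interchanges $\hat c_0$ and $\hat c_N$.

\begin{lemma}\label{lem:c1}
Let $\xi\neq1$ and $g=2u/(d\,\Sigma)$. Then
\begin{equation}\label{eq:c1}
c_1=\Big[N(N+\beta-1)-\frac{2\alpha}d\Big]\hat c_0+g,\qquad \frac{\kappa_+(v-\theta_-u)}d=\frac g{N+\alpha}-\hat c_0 .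
\end{equation}
For $\xi\neq-1$, $c_{N-1}=\big[N(N+\alpha-1)-\frac{2\beta}{d'}\big]\hat c_N+g'$, where $g'=2u/(d'\tilde\Sigma)$.
\end{lemma}

\begin{proof}
From \eqref{eq:Qends} and \eqref{eq:phivalues}, $\kappa_+\Sigma=\frac{2N+\sigma-1}{(N+\alpha)(N+\sigma-1)}$, so \eqref{eq:theta} gives $g=\kappa_+(2N+\sigma)\theta_+u/d$. Since $\lambda_{N+1}-\lambda_N=2N+\sigma$,
\[
T'(1)=2^{N-1}\kappa_+(\lambda_{N+1}\theta_+u-\lambda_Nv)=2^{N-1}d\,(\lambda_N\hat c_0+g).
\]
On the other hand $T'(1)=q(1)+dq'(1)=2^N\alpha\hat c_0+2^{N-1}d(c_1+N\alpha\hat c_0)$, and $\lambda_N-N\alpha=N(N+\beta-1)$. The second formula follows from $\theta_+-\theta_-=(2N+\sigma)\theta_+/(N+\alpha)$. These computations do not use the signs of $u$ and $v$, so reflection gives the formula for $c_{N-1}$ in all cases.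
\end{proof}

\begin{lemma}\label{lem:tail}
Let $\xi>-1$ and $\hat c_N\ge0$.
\begin{itemize}
\item[(a)] If $\beta\le0$, then $c_{N-1}\ge N(N+\alpha-1)\hat c_N$. If $\beta\le0$ or $\hat c_N=0$, then $c_{N-1}>0$.
\item[(b)] If $c_j<0$ for some $1\le j\le N-1$, then $\operatorname{sc}(c_j,\dots,c_N)\ge1+\mathbf 1_{c_N<0}$.
\end{itemize}
If $u>0$, $\xi<1$ and $\hat c_0\ge0$, the mirror statements hold for $c_1$ and for $\operatorname{sc}(c_0,\dots,c_j)$.
\end{lemma}

\begin{proof}
(a) Use Lemma~\ref{lem:c1} and note that $u>0$ or $\hat c_N>0$, because $u=0$ implies $v>0$. (b) If $\beta>0$ and $\hat c_N>0$, then $c_N>0$. Otherwise $c_{N-1}>0$ by (a), so $j<N-1$, and a negative $c_N$ adds a second change.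
\end{proof}

For $\xi\in(-1,1)$ we classify data by the signs of $(\hat c_0,\hat c_N)$. Since $\theta_-<0<\theta_+$, exactly one of the following holds.
\begin{itemize}
\item \emph{Type $(+,+)$:} $\theta_-u\le v\le\theta_+u$. Then $u>0$, and $\hat c_0,\hat c_N\ge0$ are not both $0$.
\item \emph{Type $(-,+)$:} $v>\theta_+u$. Then $\hat c_0<0<\hat c_N$.
\item \emph{Type $(+,-)$:} $v<\theta_-u$. Then $u>0$, and the reflected datum has type $(-,+)$.
\end{itemize}

\subsection{Counting zeros}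

Let $x_1<\dots<x_M$ be as in Lemma~\ref{lem:Qzeros}. If $u>0$, then $T(x_k)=uQ_{N+1}(x_k)$ alternates in sign by \eqref{eq:Qalt}, so $T$ has a zero in each of the $M-1$ gaps $(x_k,x_{k+1})$. The end intervals depend on $\hat c_0$ and $\hat c_N$.

\begin{lemma}\label{lem:endcount}
Let $u>0$. If $\xi<1$ and $\hat c_0\ge0$, then $T$ has at least $1+\mathbf 1_{\alpha\le0}-\mathbf 1_{c_0<0}$ zeros in $(x_M,1]$. If $\xi>-1$ and $\hat c_N\ge0$, then $T$ has at least $1+\mathbf 1_{\beta\le0}-\mathbf 1_{c_N<0}$ zeros in $[-1,x_1)$.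
\end{lemma}

\begin{proof}
By reflection it suffices to prove the first claim. If $\alpha>0$, then $x_M$ is the largest zero of $Q_N$, so $T(x_M)<0\le T(1)$. If $\alpha\le0$, then $x_M$ is the second largest zero, so $T(x_M)>0$, and $c_0=\alpha\hat c_0\le0$. If $c_0<0$, then $T(1)<0$ and there is one zero. If $c_0=0$, then $T(1)=0$ and $T'(1)=2^{N-1}dc_1>0$ by Lemma~\ref{lem:tail}(a); so $T<0$ just to the left of $1$, and there is a second zero in $(x_M,1)$.
\end{proof}

\begin{lemma}\label{lem:sc}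
Let $\xi\in(-1,1)$. For type $(+,+)$, $\operatorname{sc}(c)\le\mathbf 1_{c_0<0}+\mathbf 1_{c_N<0}$. For type $(-,+)$, $\operatorname{sc}(c)\le1+\mathbf 1_{\alpha<0}+\mathbf 1_{c_N<0}$.
\end{lemma}

\begin{proof}
Let $u>0$. The gaps and the left end interval contain at least $M+\mathbf 1_{\beta\le0}-\mathbf 1_{c_N<0}=N-\mathbf 1_{\alpha\le0}-\mathbf 1_{c_N<0}$ zeros of $T$. For type $(+,+)$ the right end interval adds $1+\mathbf 1_{\alpha\le0}-\mathbf 1_{c_0<0}$. For type $(-,+)$ it adds $\mathbf 1_{\alpha=0}$, since $T(1)=0$ if $\alpha=0$. The polynomial $q$ has one zero fewer than $T$, and Lemma~\ref{lem:descartes} gives the bounds. If $u=0$, the type is $(-,+)$, $q=-vQ_N/(x-\xi)$ has $N-1-\mathbf 1_{\alpha<0}-\mathbf 1_{\beta<0}$ zeros in $[-1,1]$, and $c_N=\beta\hat c_N<0$ exactly when $\beta<0$.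
\end{proof}

\begin{lemma}\label{lem:signs}
\begin{itemize}
\item[(a)] If $\xi\in(-1,1)$ and the type is $(+,+)$, then $c_p\ge0$ for $1\le p\le N-1$.
\item[(b)] If $\xi\in(-1,1)$, the type is $(-,+)$ and $\alpha\ge0$, then $(c_1,\dots,c_{N-1})$ is rising.
\item[(c)] If $\xi>1$ and $\alpha\ge0$, then $\hat c_0>0$, $\hat c_N>0$ and $c_p\ge0$ for $1\le p\le N-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $c_p<0$, Lemma~\ref{lem:tail}(b) and its mirror give $\operatorname{sc}(c)\ge2+\mathbf 1_{c_0<0}+\mathbf 1_{c_N<0}$, against Lemma~\ref{lem:sc}.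

(b) If $c_i>0>c_j$ with $1\le i<j\le N-1$, Lemma~\ref{lem:tail}(b) gives $\operatorname{sc}(c)\ge2+\mathbf 1_{c_N<0}$, against Lemma~\ref{lem:sc}.

(c) By Lemma~\ref{lem:Qzeros}, $Q_N$, $Q_{N+1}$ and $Q_N'=NJ_{N-1}$ are positive on $(1,\infty)$. So $T(\xi)=0$ forces $u>0$ and $v/u=Q_{N+1}(\xi)/Q_N(\xi)>0$, whence $\hat c_N>0$. By Lemma~\ref{lem:Qid}(a),
\[
(2N+\sigma-1)Q_{N+1}(\xi)=\ell_N(\xi)Q_N(\xi)+(\xi^2-1)Q_N'(\xi)>(2N+\sigma-1)\theta_+Q_N(\xi),
\]
so $v>\theta_+u$, and $\hat c_0>0$ because $d<0$. The gaps, the left end interval and, if $\alpha=0$, the point $1$ contain at least $N-\mathbf 1_{c_N<0}$ zeros of $T$. They are zeros of $q$, as $\xi>1$. Hence $\operatorname{sc}(c)\le\mathbf 1_{c_N<0}$, and Lemma~\ref{lem:tail}(b) excludes a negative $c_p$.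
\end{proof}

\subsection{Type $(-,+)$ with $\alpha<0$}

This is the hard case. Now $\hat c_0<0$ but $c_0=\alpha\hat c_0>0$, and Lemma~\ref{lem:sc} allows the signs $+,-,+$ but also, for instance, $+,+,-,+$, which is not rising after the first term. To gain more information we subtract the multiple of $\Phi$ that removes $c_0$. By Lemma~\ref{lem:Qid}(d) what remains is a datum with first parameter $\alpha+2>0$, to which Lemma~\ref{lem:signs} applies.

\begin{lemma}\label{lem:PQ}
Let $N\ge4$, $\alpha<0$, $\xi\in(-1,1)$, type $(-,+)$, and put $\varrho=-\hat c_0>0$, $r=N+\beta-1$. Then one of the following holds.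
\begin{itemize}
\item[(P)] $c_p\ge|\alpha|\varrho\,\phi_p$ for $2\le p\le N-1$.
\item[(Q)] $c_1<-r\varrho$, and $(c_2,\dots,c_{N-1})$ is rising.
\end{itemize}
\end{lemma}

\begin{proof}
We have $c_0=|\alpha|\varrho>0$. Suppose first $c_1<-r\varrho$. If $c_i>0>c_j$ with $2\le i<j\le N-1$, then $c_0,c_1,c_i,c_j$ have the signs $+,-,+,-$, and Lemma~\ref{lem:tail}(b) gives $\operatorname{sc}(c)\ge4+\mathbf 1_{c_N<0}$, against Lemma~\ref{lem:sc}. So (Q) holds.

From now on let $c_1\ge-r\varrho$. Put $c^*_p=c_{p+1}-c_0\phi_{p+1}$ and $q^*=\sum_{p=0}^{N-1}c_p^*\tau^p\omega^{N-1-p}$, so that $q-c_0\Phi=(x-1)q^*$. We must show $c_p^*\ge0$ for $1\le p\le N-2$.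

\emph{The reduced datum.} The polynomial $(x-1)(x-\xi)q^*=T-c_0(x-1)\Phi-c_0d\,\Phi$ lies in $\operatorname{span}(Q_N,Q_{N+1},\Phi)$ by Lemma~\ref{lem:Qid}(c) and vanishes at $1$. By Lemma~\ref{lem:Qid}(d), $(x-\xi)q^*=u^*Q_N^*-v^*Q_{N-1}^*$. Comparing leading coefficients gives $u^*=u-c_0\Sigma$. By \eqref{eq:c1}, $g=c_1+Nr\varrho+2|\alpha|\varrho/d$ and $u=gd\Sigma/2$, so
\[
u^*=\tfrac12d\,\Sigma\,(c_1+Nr\varrho)\ge\tfrac12d\,\Sigma\,(N-1)r\varrho>0 .
\]
Thus $(\xi,u^*,v^*)$ is a datum for $(\alpha+2,\beta,N-1)$ with coefficients $c_p^*$. Mark its quantities by a star. Then $\hat c_0^*=c_0^*/(\alpha+2)$, $\Sigma^*=(N+\sigma+1)_{N-1}/(\alpha+3)_{N-1}$, and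
\[
g^*=\frac{2u^*}{d\,\Sigma^*}=K(c_1+Nr\varrho),\qquad K=\frac\Sigma{\Sigma^*}=\frac{(N+\sigma)(N+\alpha+1)}{(\alpha+1)(\alpha+2)} .
\]

\emph{Case $c_0^*\ge0$.} Here $\hat c_0^*\ge0$ and $c_1+Nr\varrho>c_1>c_0^*\ge0$. Since $N+\sigma-(\alpha+1)=r>0$,
\[
\frac{g^*}{N+\alpha+1}=\frac{N+\sigma}{\alpha+1}\cdot\frac{c_1+Nr\varrho}{\alpha+2}>\frac{c_0^*}{\alpha+2}=\hat c_0^* .
\]
By the second formula in \eqref{eq:c1} for the reduced datum, $v^*>\theta_-^*u^*$. So its type is $(+,+)$, and Lemma~\ref{lem:signs}(a) gives (P).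

\emph{Case $c_0^*<0$.} The reduced datum has type $(-,+)$, and $(c_1^*,\dots,c^*_{N-2})$ is rising by Lemma~\ref{lem:signs}(b). It suffices to show $c_1^*>0$. The first formula in \eqref{eq:c1} for the reduced datum reads
\[
c_1^*=\Big[\frac{(N-1)(r-1)}{\alpha+2}-\frac2d\Big]c_0^*+g^*>\frac{(N-1)(r-1)}{\alpha+2}\,c_0^*+K(N-1)r\varrho .
\]
By \eqref{eq:phivalues}, $c_0^*=c_1-|\alpha|\varrho Nr/(\alpha+1)\ge-r\varrho\,(|\alpha|N+\alpha+1)/(\alpha+1)$. Therefore
\[
c_1^*>\frac{(N-1)r\varrho}{(\alpha+1)(\alpha+2)}\Big[(N+\sigma)(N+\alpha+1)-(r-1)(|\alpha|N+\alpha+1)\Big]>0,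
\]
because $N+\sigma>r-1>0$ and $|\alpha|<1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:nocommon}

The case $n=2$ was settled in Section~\ref{sub:n2}. Let $n\ge3$, $N=n+1\ge4$, and let $\xi\in D$ be a common zero of $S_n$ and $S_{n+1}$. By \eqref{eq:Tuv}, $(\xi,u,v)$ is a datum with $q=\mathcal GE$, $E\in\Pi_{N-2}$. By \eqref{eq:Eends}, the numbers $2^{1-N}\gamma E'(1)$ and $(-2)^{1-N}\gamma E'(-1)$ equal the numbers $\hat c_0$ and $\hat c_N$ of the datum, for $\xi\neq1$ and $\xi\neq-1$ respectively; for $\xi=1$ we define $\hat c_0=2^{1-N}\gamma E'(1)$. By Lemma~\ref{lem:decomp}, $W=0$. We contradict this, using the coefficients $a_0,\dots,a_N$ of $W$ in the fan of Lemma~\ref{lem:thefan}.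

By reflection we may assume that either $\xi\in(-1,1)$ and the type is $(+,+)$ or $(-,+)$, or $\xi\ge1$, in which case $\alpha\ge0$ because $\xi\in D$. In every case below $\xi>-1$ and $\hat c_N\ge0$. So if $\beta<0$, Lemma~\ref{lem:tail}(a) and \eqref{eq:tailok} show that the tail modification replaces $c_{N-1}$ by a nonnegative number and raises $c_{N-2}$. Both operations keep a nonnegative sequence nonnegative. They also keep a rising sequence that ends with $c_{N-2},c_{N-1}$ rising: no new negative term appears, and the only terms that may become positive are followed by no negative term.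

\emph{Type $(+,+)$.} By Lemma~\ref{lem:signs}(a), the sequence $\hat c_0,c_1,\dots,c_{N-1},\hat c_N$ is nonnegative. The tail modification and, by the mirror argument, the head modification preserve this, and $a_0,a_N$ are not both zero. Lemma~\ref{lem:fan}(i) gives $W\neq0$.

\emph{Type $(-,+)$, $\alpha\ge0$.} There is no head modification. By Lemma~\ref{lem:signs}(b), $(a_1,\dots,a_{N-1})$ is rising, and $a_0<0<a_N$. Lemma~\ref{lem:fan}(ii) gives $W\neq0$.

\emph{Type $(-,+)$, $\alpha<0$, alternative (Q).} The head modification gives $a_0=-2\varrho<0$ and $a_1=c_1+(N-2+\beta+|\alpha|)\varrho<c_1+r\varrho<0$, and it lowers $c_2$. Lowering the first term of the rising sequence $(c_2,\dots,c_{N-1})$ leaves it rising, and so does the subsequent tail modification, also for $N=4$, where both act on $c_2$. So $(a_p)$ is rising with $a_0<0<a_N$, and Lemma~\ref{lem:fan}(ii) gives $W\neq0$.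

\emph{Type $(-,+)$, $\alpha<0$, alternative (P).} Lemma~\ref{lem:wedge} applies and gives $W\neq0$.

\emph{$\xi>1$, $\alpha\ge0$.} By Lemma~\ref{lem:signs}(c) all $a_p$ are nonnegative and $a_0>0$; use Lemma~\ref{lem:fan}(i).

\emph{$\xi=1$, $\alpha\ge0$.} The first formula in \eqref{eq:Eends} gives $v=\theta_+u$, so $u>0$, $\hat c_N>0$, and $q=(u/\Sigma)\Phi$ by Lemma~\ref{lem:Qid}(c). Thus $c_p>0$ for $p\le N-1$. If $\alpha=0$, this contradicts $c_0=\alpha\hat c_0$. If $\alpha>0$, then $\hat c_0=c_0/\alpha>0$, and Lemma~\ref{lem:fan}(i) gives $W\neq0$.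

This proves Theorem~\ref{thm:A}. The restriction to $D$ entered in the last two cases: Lemma~\ref{lem:signs}(c) uses the positivity of $Q_N$ on $(1,\infty)$, which fails for $\alpha<0$. \qed

\section{Proof of Proposition~\ref{prop:exit}}\label{sec:exit}

Let $\alpha<0$, $n\ge2$, $S_{n+1}(1)=0$, $N=n+1$, $m=N-3\ge0$. Now only one polynomial vanishes, so the kernel $E=K_{n+1}$ at $\xi=1$ drops one degree: $E\in\Pi_n$, $(E,v)_S=v(1)$ for $v\in\Pi_N$, and the coefficient of $x^n$ in $E$ is $\mathcal E=S_n(1)/\nu_n$. The relation in $\mathbb V$ has one more unknown and yields a sign instead of a contradiction. We must show $\mathcal E>0$.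

\emph{Step 1: the form of $\mathcal GE$.} By Lemma~\ref{lem:CD}, $(x-1)\mathcal GE\in\operatorname{span}(Q_N,Q_{N+1},Q_{N+2})$. As $Q_N(1)\neq0$, the elements of this space that vanish at $1$ form a plane, and by Lemma~\ref{lem:Qid}(b), (c) it is spanned by $(x-1)Q_{N+1}$ and $(x-1)\Phi$. Comparing the coefficients of $x^{N+1}$ gives
\[
\mathcal GE=-\mathcal EQ_{N+1}+\delta\,\Phi\qquad\text{for some real }\delta .
\]
Let $\Phi=\varphi u_1^\Phi+\mathfrak du_2^\Phi$ be the decomposition of Lemma~\ref{lem:decomp} with $\hat c_0=1/\alpha$, $c_p=\phi_p$, $\hat c_N=\hat\phi_N$, and let $W_\Phi$ be the corresponding vector \eqref{eq:W}. Then $\mathcal GE=\varphi u_1+\mathfrak du_2$ with $u_1=\delta u_1^\Phi$ and $u_2=\frac{\mathcal E}{N+\sigma}J_N+\delta u_2^\Phi$.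

\emph{Step 2: two integrals.} For a polynomial $v$ put $I(v)=\int(vu_1^\Phi-v'u_2^\Phi)\,w$. We claim
\begin{equation}\label{eq:I}
I\big((1-x)^2\big)=0,\qquad \alpha\,I(1+x)=\frac{2^{N-1}N!\,(\beta+1)_{N-1}}{(\alpha+1)_N\,(\sigma+2)_{N-2}}\int w .
\end{equation}
The function $\alpha I(v)/\int w$ is rational without poles in $(-1,\infty)^2$, so we may take $\alpha,\beta>0$. Then $I(v)=\int v\Phi\,w/\varphi$ by \eqref{eq:dops}, and the first claim is the orthogonality of $\Phi$ to $1-x$. For the second put $F=\frac{1+x}{1-x}$, so $F^{(k)}=2\,k!\,(1-x)^{-k-1}$ for $k\ge1$. Rodrigues' formula and $N$ integrations by parts give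
\[
\int P_N^{(\alpha,\beta-1)}(1-x)^\alpha(1+x)^{\beta-1}F=2^{1-N}\int(1-x)^{\alpha-1}(1+x)^{\beta+N-1}=2^\sigma\frac{\Gamma(\alpha)\Gamma(N+\beta)}{\Gamma(N+\sigma)};
\]
the boundary terms are $O((1-x)^\alpha)$ at $1$ and $O((1+x)^\beta)$ at $-1$. Multiply by $\alpha\,2^NN!/(\alpha+1)_N$ and use $\int w=2^{\sigma+1}\Gamma(\alpha+1)\Gamma(\beta+1)/\Gamma(\sigma+2)$. In particular $I(1+x)<0$ for our $\alpha<0$.

\emph{Step 3: $\delta<0$ and the relation in $\mathbb V$.} Put $y=u_2+\gamma E'$. Then $\mathfrak dy=\varphi(E-u_1)$, that is, $(wy)'=(E-u_1)w$ on $(-1,1)$. Evaluating $\mathfrak dy$ at $\pm1$ gives $\alpha y(1)=0=\beta y(-1)$, so $y(1)=0$. For $v\in\Pi_2$, integrating $(vwy)'$ and using $J_N\perp v'$, we obtain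
\[
\big[vwy\big]_{-1}^{1}=(E,v)_S-\int(vu_1-v'u_2)\,w=v(1)-\delta I(v),
\]
and the boundary term at $1$ is zero because $y(1)=0$ and $\alpha+1>0$. For $v=1+x$ the left side vanishes, so $\delta I(1+x)=2$ and $\delta<0$. If $\beta=0$, take $v=(1-x)^2$: the left side is $-2^{\alpha+2}y(-1)$ and the right side is $0$. So $y(-1)=0$ for every $\beta$, and Lemmas~\ref{lem:D} and~\ref{lem:decomp} give
\begin{equation}\label{eq:exitrel}
\frac{\mathcal E}{N+\sigma}\,[J_N]=\delta\,W_\Phi .
\end{equation}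
Let $\Lambda(v)=-\varepsilon_me_m\wedge v$ for $v\in\mathbb V$. We show $\Lambda(W_\Phi)<0<\Lambda([J_N])$; with $\delta<0$, \eqref{eq:exitrel} then gives $\mathcal E>0$.

\emph{Step 4: $\Lambda(W_\Phi)<0$.} If $m=0$, then \eqref{eq:head} and \eqref{eq:tail} show that $W_\Phi$ is $\frac2\alpha e_1+2\hat\phi_3(-f_1)$ plus a multiple of $e_0$, so $e_0\wedge W_\Phi=\frac2{|\alpha|}+2\hat\phi_3>0$. If $m\ge1$, apply Lemma~\ref{lem:wedge} with $\varrho=1/|\alpha|$; its hypotheses hold by \eqref{eq:phivalues}.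

\emph{Step 5: $\Lambda([J_N])>0$.} By (J4), $[J_N]$ is a positive multiple of $\sum_p\pi_pk_p^{m+3}$ with $\pi_p=\binom{N+\alpha}{N-p}\binom{N+\beta}p>0$. By Lemma~\ref{lem:GH}(i), $\Lambda>0$ on row $m+1$, hence by \eqref{eq:R2} on the interior of row $m+3$. For the last vector of the row, $f_{m+3}=X_{m+3}-2f_{m+2}$ and $f_{m+2}=X_{m+2}-2f_{m+1}$ give
\[
\Lambda(f_{m+3})=\Lambda(X_{m+3})+2\varepsilon_me_m\wedge X_{m+2}+4\varepsilon_me_m\wedge(-f_{m+1})>0 ;
\]
the middle term is nonnegative by \eqref{eq:X} and Lemma~\ref{lem:rows}(a), and the last is positive by Lemma~\ref{lem:rows}(b). For the first vector, $e_{m+3}=Y_{m+3}+2e_{m+2}$ and Lemma~\ref{lem:GH}(ii) give $\Lambda(e_{m+3})>4H_{m+1}$. If $H_{m+1}\ge0$, we are done.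

Let $H_{m+1}<0$. Then $m\ge1$, and $|H_{m+1}|\le\gamma m^2|\alpha|G_m$ by Lemma~\ref{lem:mu}. We compensate with the term $p=2$. From $k_2^{m+1}=e_{m+1}-2e_m-2Y_m$ and Lemma~\ref{lem:GH}(i) we get $\Lambda(k_2^{m+1})=G_{m+1}+4G_m$, and \eqref{eq:R2} with $(i,j)=(1,m)$ gives $\Lambda(k_2^{m+3})\ge\gamma m(m+1+\beta)\Lambda(k_2^{m+1})$. Therefore
\[
\Lambda\Big(\sum_p\pi_pk_p^{m+3}\Big)>4\gamma mG_m\big[\pi_2(m+1+\beta)-\pi_0\,m|\alpha|\big]>0,
\]
because $m+1+\beta>m|\alpha|$ and $\pi_2/\pi_0=\frac{N(N-1)(N+\beta)(N+\beta-1)}{2(\alpha+1)(\alpha+2)}>\phi_2>1$ by \eqref{eq:phi2}. \qed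

With Theorem~\ref{thm:A} and Proposition~\ref{prop:exit}, the proofs of Proposition~\ref{prop:clip} and Theorem~\ref{thm:main} are complete.

\section{Zeros outside $(-1,1)$}\label{sec:location}

Proposition~\ref{prop:clip} makes the behavior at $1$ monotone in $n$. To decide whether a zero leaves at all, we compare $S_k$ with $Q_k$.

\begin{lemma}\label{lem:rec}
For $k\ge3$ we have $Q_k=S_k+\rho_kS_{k-1}+\rho_k'S_{k-2}$ with
\[
\rho_k^2\le\frac{C_k}{\gamma(k-1)^2},\qquad \rho_k'^{\,2}\le\frac{C_k}{\gamma(k-2)^2},\qquad C_k=\frac{k^2}{(k-2)(k-1+\sigma)} .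
\]
\end{lemma}

\begin{proof}
For $v\in\Pi_{k-1}$ we have $(Q_k,v)_S=\int Q_kvw+\gamma k\int J_{k-1}v'w=\int Q_kvw$, and this vanishes for $v\in\Pi_{k-3}$ by \eqref{eq:Qorth}. So the expansion has three terms, and the coefficient of $S_j$, $j\in\{k-1,k-2\}$, is $\int Q_kS_jw/\nu_j$. Since $\int S_j^2w\le\nu_j$, its square is at most $\int Q_k^2w/\nu_j$. By (J2), $\nu_j\ge\gamma\int S_j'^2w\ge\gamma j^2h_{j-1}$, and $h_i\le\int(xJ_{i-1})^2w\le h_{i-1}$. It remains to show $\int Q_k^2w\le C_kh_{k-1}$. By \eqref{eq:dops} and (J3), $\int\varphi J_i'J_l'w=i(i+\sigma+1)\int J_iJ_lw$, and $Q_k\in\operatorname{span}(J_{k-2},J_{k-1},J_k)$ by \eqref{eq:Qorth}. Since $i(i+\sigma+1)$ increases for $i\ge1$,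
\[
(k-2)(k-1+\sigma)\int Q_k^2w\le\int\varphi\,Q_k'^2w\le k^2h_{k-1}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:asym}
Fix $\gamma>0$ and let $R_k=S_k/Q_k$. If $\alpha\neq0$, then $R_k(1)\to1$ as $k\to\infty$. If $\alpha>0$, then $R_k\to1$ uniformly on $[1,\infty)$.
\end{lemma}

\begin{proof}
Let $\Omega=\{1\}$ in the first case and $\Omega=[1,\infty)$ in the second, and let $\|\cdot\|$ be the supremum over $\Omega$. The polynomial $Q_k$ has no zero in $\Omega$ and $S_k$ has the same degree, so $\|R_k\|<\infty$. Write $\theta_+(k)$ for $\theta_+$ with $N=k$; it tends to $\frac12$. We have $Q_k(1)/Q_{k+1}(1)=1/\theta_+(k)$. For $\alpha>0$ and $x\ge1$, Lemma~\ref{lem:Qid}(a) gives $(2k+\sigma-1)Q_{k+1}=\ell_kQ_k+(x^2-1)Q_k'\ge\ell_k(1)Q_k$, so $0<Q_k/Q_{k+1}\le1/\theta_+(k)$. Dividing the recurrence by $Q_k$ we find a constant $C$ with $\|R_k-1\|\le\frac Ck(\|R_{k-1}\|+\|R_{k-2}\|)$ for $k\ge5$. For $k\ge4C$ this gives $\|R_k\|\le1+\frac12\max\{\|R_{k-1}\|,\|R_{k-2}\|\}$,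 so the norms are bounded, and then $\|R_k-1\|\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:location}]
By reflection it suffices to treat the endpoint $1$. We use the notation of Proposition~\ref{prop:clip}.

Let $\alpha\ge0$. Then $\xi_+=\infty$, so $y_{n+1}>\bar z_n\ge z_n$: the largest zero strictly increases with $n$. If $\alpha>0$, Lemma~\ref{lem:asym} gives $S_k>0$ on $[1,\infty)$ for large $k$, so all zeros of all $S_n$ are $<1$. If $\alpha=0$, the coefficients of $S_n$ are continuous in $\alpha$, and letting $\alpha\to0^+$ shows that all zeros of all $S_n$ are $\le1$. A zero of $S_n$ at $1$ would force a zero of $S_{n+1}$ beyond $1$, so all zeros are $<1$.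

Let $\alpha<0$. By part (a) only $z_n$ can be $\ge1$, and $S_n(1)$ is positive, zero or negative according as $z_n<1$, $z_n=1$, $z_n>1$. If $z_n\ge1$, then $\bar z_n=1<y_{n+1}$ by part (b), and by induction the largest zero of $S_k$ is $>1$ for all $k>n$. Since $Q_k(1)<0$, Lemma~\ref{lem:asym} gives $S_k(1)<0$ for large $k$, and $S_1(1)=J_1(1)>0$. So $N_+=\min\{n:S_n(1)\le0\}$ exists, is at least $2$, and has the stated properties.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nofull}]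
Let $\gamma\to\infty$. We have $S_1=J_1$ and $S_2=J_2+\kappa J_1$, where $(S_2,S_1)_S=0$ gives $\kappa=-\gamma\int J_2'w/(h_1+\gamma h_0)$, which stays bounded. By Lemma~\ref{lem:rec}, $\rho_k,\rho_k'\to0$ for each $k\ge3$, and by induction $S_k\to Q_k$ coefficientwise for $k\ge3$. Let $\alpha<0$ and let $s_k>1$ be the largest zero of $Q_k$, its only zero in $[1,\infty)$. Lemma~\ref{lem:Qid}(a) gives $(2n+\sigma-1)Q_{n+1}(s_n)=(s_n^2-1)Q_n'(s_n)>0$, while $Q_{n+1}(1)<0$. Hence $1<s_{n+1}<s_n$. The largest zeros of $S_{n+1}$ and $S_n$ tend to $s_{n+1}$ and $s_n$, so $1<y<z$ for large $\gamma$. When a set of $n+1$ points interlaces with a set of $n$ points, the largest point belongs to the larger set; so the full zero sets do not interlace.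
\end{proof}

\begin{remark}\label{rem:proviso}
Let $\alpha<0$ and $n\ge3$. Then $S_n(1)>0$ for small $\gamma$, and $S_n(1)<0$ for large $\gamma$ because $S_n\to Q_n$. So $S_n(1)=0$ for some $\gamma>0$. For such $\gamma$, Theorem~\ref{thm:location} forces $N_+=n$, and the exiting zero is exactly $1$. The strict wording ``larger than $1$'' and ``less than $-1$'' in parts (iii) and (iv) of Conjecture 3.1 must be read with this exception at the single index $n=N_\pm$.
\end{remark}

\begin{thebibliography}{1}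

\bibitem{BS}
Claude Brezinski and Ahmed Sameh, editors,
\texttt{https://cs.purdue.edu/homes/wxg/SelectedWorks/WGvol2.pdf}.

\end{thebibliography}
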